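# Few cuts for effective resistance: from $n/\varepsilon^2$ to $n\log n/\varepsilon$

## 1. The sampling guess $n/\varepsilon^2$, tested on trees, complete graphs and cycles

Suppose a metric on $n$ points is given as an enormous weighted sum of cuts, and we want a short weighted sum of cuts that agrees with it up to a factor $1+\varepsilon$. How many cuts do we need? The first guess is probably $n/\varepsilon^2$. The cone has about $n$ "degrees of freedom" in the sense of rank, we keep a random sample of the cuts, and a sample average of $k$ terms has error about $k^{-1/2}$, so each degree of freedom should cost $1/\varepsilon^2$ terms. Today's result says that this guess has the wrong dependence on $\varepsilon$.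

**Definitions.** Let $G=(V,E)$ be a connected undirected graph on $n$ vertices with Laplacian $L_G$; edges may carry positive weights, called conductances (the resistance of an edge is the inverse of its conductance). Let $\chi_{uv}=e_u-e_v\in\mathbb R^V$. The *effective resistance* is $R_G(u,v)=\chi_{uv}^TL_G^\dagger\chi_{uv}$, with $L_G^\dagger$ the Moore–Penrose pseudoinverse. For $S\subseteq V$ the *cut metric* $\delta_S$ has $\delta_S(u,v)=1$ if exactly one of $u,v$ lies in $S$, and $0$ otherwise. A combination $d'=\sum_iw_i\delta_{S_i}$ with $w_i\ge0$ is said to *$(1+\varepsilon)$ approximate* a metric $d$ if $d(u,v)\le d'(u,v)\le(1+\varepsilon)d(u,v)$ for all $u,v$.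

Since $G$ is connected, the kernel of $L_G$ is spanned by the all-ones vector, so $L_G\varphi=\chi_{uv}$ has a solution, unique up to constants, and $R_G(u,v)=\varphi(u)-\varphi(v)$ for any such $\varphi$. We may choose $\varphi(v)=0$ ("ground $v$"). Writing $L_v$ for $L_G$ with row and column $v$ deleted, this says $R_G(u,v)=(L_v^{-1})_{uu}$.

**Recall: effective resistance is a sum of cuts.** It is a known fact that effective resistance lies in $L_1$, that is, it is a nonnegative combination of cut metrics. Here is a quick way to see it. By Cramer's rule $(L_v^{-1})_{uu}=\det L_{uv}/\det L_v$, where $L_{uv}$ has both rows and columns $u,v$ deleted. By the matrix–tree theorem, $\det L_v=\kappa$ is the sum over spanning trees of the product of their conductances. The same theorem, applied to the graph with $u$ and $v$ merged, says that $\det L_{uv}$ is the corresponding sum over spanning forests with exactly two components, one containing $u$ and the other $v$. If $S_F$ is one component of the two-component forest $F$ and $w(F)$ is its product of conductances,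 then
$$R_G=\frac1\kappa\sum_F w(F)\,\delta_{S_F}.\tag{1}$$
In particular $R_G$ satisfies the triangle inequality, and it is positive for $u\ne v$, so it is a metric. Formula (1) can have exponentially many terms.

**Trees.** For a tree with unit edges, $\kappa=1$ and a two-component forest is the tree minus one edge. So $R_G$ is the path metric, an exact sum of $n-1$ cuts. No $\varepsilon$ is needed.

**Complete graphs.** For $K_n$, $L^\dagger=\frac1n(I-\frac1n\mathbf 1\mathbf 1^T)$, so $R(u,v)=2/n$ for $u\neq v$, and $R=\frac1n\sum_v\delta_{\{v\}}$ uses $n$ cuts. Again no $\varepsilon$ is needed.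

**Cycles.** For the cycle on $n\ge3$ vertices, (1) deletes two edges: there are $\binom n2$ cuts of weight $1/n$, and $R=\phi(k):=k(n-k)/n$ for vertices at cyclic distance $k\le n/2$. We can do with fewer. For $1\le\ell\le n/2$, consider the $n$ arcs of $\ell$ consecutive vertices. Exactly $\ell$ of them contain $u$, and $\max(0,\ell-k)$ contain both $u$ and $v$ (none can contain both "the other way around", as $\ell\le n/2\le n-k$). So the sum of their cut metrics is $2\min(k,\ell)$. Consequently any piecewise linear, concave, nondecreasing $f$ on $[0,\lfloor n/2\rfloor]$ with $f(0)=0$ and breakpoints $k_1<\dots<k_m=\lfloor n/2\rfloor$ is realized with $mn$ cuts: if the slopes are $s_1\ge\dots\ge s_m\ge0=s_{m+1}$, then $f(k)=\sum_j(s_j-s_{j+1})\min(k,k_j)$.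

Let $f$ interpolate $\phi$ at $k_0=0$ and at
$$k_1=\max(1,\lfloor\varepsilon n/2\rfloor),\qquad k_{j+1}=\min\big(\lfloor n/2\rfloor,\;k_j+\max(1,\lfloor\sqrt{2\varepsilon nk_j}\rfloor)\big).$$
On $[k_j,k_{j+1}]$ we have $\phi-f=(k-k_j)(k_{j+1}-k)/n$. I claim $\phi-f\le\varepsilon f$ at integers. If a step has length $1$ there is nothing to check. On the first piece, if $k_1\le\varepsilon n/2$, then $\phi-f\le kk_1/n\le\varepsilon k/2\le\varepsilon f(k)$, because $f(k)=k(1-k_1/n)\ge k/2$. On a later piece, $\phi-f\le 2\varepsilon nk_j/(4n)=\varepsilon k_j/2\le\varepsilon\phi(k_j)\le\varepsilon f(k)$. So $(1+\varepsilon)f$ is a valid approximation. To count pieces, put $c=\sqrt{\varepsilon n/2}$. Since $\max(1,\lfloor x\rfloor)\ge x/2$, we get $k_1\ge c^2/2$ and, before the process is cut off at $\lfloor n/2\rfloor$, $k_{j+1}\ge k_j+c\sqrt{k_j}$. As $\sqrt{k_j}\ge c/\sqrt2$,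
$$\Big(\sqrt{k_j}+\frac c3\Big)^2=k_j+\tfrac23c\sqrt{k_j}+\tfrac19c^2\le k_j+\Big(\tfrac23+\tfrac{\sqrt2}9\Big)c\sqrt{k_j}\le k_{j+1},$$
so $\sqrt{k_j}\ge jc/3$, and $k_j<n/2$ forces $j<3/\sqrt\varepsilon$. The cycle needs at most $n(3/\sqrt\varepsilon+1)\le4n/\sqrt\varepsilon$ cuts.

So $1/\varepsilon^2$ is too pessimistic in every case so far. It is a correct upper bound: among the known facts is that effective resistance is $(1+\varepsilon)$ approximated by $O(n\log n/\varepsilon^2)$ cuts, and indeed every $L_1$ metric on $n$ points by $O(n/\varepsilon^2)$. Conjecture 1.3.3 of "1 Notes By Tim On Directly Sparsifying LG^{\dagger} Via Cut Metrics And Tree Metrics" (https://github.com/timchu/math-notes) asks for one factor $1/\varepsilon$ less: $O(n\log n/\varepsilon)$ cut metrics, with an absolute constant, for every connected $G$ on $n$ vertices and every $\varepsilon\in(0,1)$, with nonnegative weights allowed. The conjecture is true.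

**Theorem 1.** Let $V$ be a set of $n\ge2$ points and $d$ a metric on $V$ of the form $d(u,v)=\sum_{i\in I}w_i(h_i(u)-h_i(v))^2$, where $I$ is finite, $w_i>0$, $h_i:V\to\mathbb R$. For every $\varepsilon\in(0,1)$ there are $w_i'\ge0$, at most $4\cdot10^6\,n\lceil\log_2n\rceil/\varepsilon$ of them nonzero, with
$$d(u,v)\le\sum_{i\in I}w_i'(h_i(u)-h_i(v))^2\le(1+\varepsilon)d(u,v)\qquad\forall u,v\in V.$$

**Corollary (Conjecture 1.3.3).** For every connected graph $G$ (weighted or not) on $n\ge2$ vertices and every $\varepsilon\in(0,1)$, some nonnegative combination of $O(n\log n/\varepsilon)$ cut metrics $(1+\varepsilon)$ approximates effective resistance. The same holds for every $L_1$ metric on $n$ points, and the cuts may be chosen from any given cut representation.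

**Proof of the Corollary from Theorem 1.** An $L_1$ metric on a finite set is a finite sum $\sum_Sw_S\delta_S$: on a line, $|x-y|$ is the integral over thresholds $\theta$ of the indicator that $\theta$ separates $x$ from $y$, and there are only finitely many cuts to collect. For $R_G$ this is (1). Now $\delta_S(u,v)=(1_S(u)-1_S(v))^2$, so Theorem 1 applies with $h_S=1_S$. Finally $\lceil\log_2n\rceil\le2\log_2n$ for $n\ge2$. $\square$

Together with the known facts, an $L_1$ metric needs at most $O(\min\{n\log n/\varepsilon,\,n/\varepsilon^2,\,n^2\})$ cuts; the $n^2$ is Carathéodory's theorem for cones in $\mathbb R^{\binom n2}$. After the cycle one may wonder whether $n/\varepsilon$ is itself too pessimistic. In the worst case over weighted graphs it is not.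

**Theorem 2.** Let $n\ge3$ and $\frac1{200(n-1)}\le\varepsilon\le\frac1{400}$. There is a connected graph on $n$ vertices with positive edge weights such that every nonnegative combination of cut metrics that $(1+\varepsilon)$ approximates its effective resistance uses at least $\frac{n-1}{6400\,\varepsilon}$ distinct cuts. For $\varepsilon<\frac1{200(n-1)}$, at least $(n-1)^2/32$ cuts can be needed.

So the bound is optimal up to the factor $\log n$. Whether that logarithm can be removed is not settled here.

## 2. Random signs lose a square root, and $\binom n2$ pairs lose $\sqrt n$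

Write $d_w(u,v)=\sum_iw_i(h_i(u)-h_i(v))^2$, and think of $h_i$ as a vector in $\mathbb R^V$, so that $h_i(u)-h_i(v)=\langle h_i,e_u-e_v\rangle$. A flexible way to shorten the sum is to proceed in rounds: pick $z_i\in\{-1,0,1\}$ and replace $w_i$ by $w_i(1+z_i)$. Indices with $z_i=-1$ disappear. The change at the pair $(u,v)$ is
$$\sum_iz_iw_i\langle h_i,e_u-e_v\rangle^2.\tag{2}$$

First try independent random signs. How large can one term of (2) be? Let $M=\sum_iw_ih_ih_i^T$ and $\ell_i=w_ih_i^TM^\dagger h_i$. Then $\sum_i\ell_i=\operatorname{tr}(MM^\dagger)=\operatorname{rank}M\le n$, and by Cauchy–Schwarz (each $h_i$ is in the range of $M$) $w_i\langle h_i,x\rangle^2\le\ell_i\,x^TMx$. If the support has size $N$, at least half of the indices have $\ell_i\le2n/N$. Put signs only on those. The variance of (2) is then at most $\max_i\ell_i\,d_w(u,v)\cdot d_w(u,v)\le\frac{2n}Nd_w(u,v)^2$, so the typical change is about $\sqrt{n/N}\,d_w(u,v)$. Over the rounds $N$ decreases geometrically, the last round dominates, and $\sqrt{n/N}\approx\varepsilon$ means $N\approx n/\varepsilon^2$: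 the first guess.

The loss is real for random signs. Take two points $u,v$ and $N$ identical terms $h_i=1_{\{u\}}$, $w_i=1/N$. The change is $\frac1N\sum z_i$, of standard deviation $N^{-1/2}$. But for even $N$ we could choose exactly half the signs to be $-1$, with change $0$. So we should *choose* the signs. Lemma 3 below does that: for a list of vectors $v_j\in\mathbb R^N$ and any $t$ with $\sum_j\|v_j\|^2\le Nt^2/24$, it finds $z\in\{-1,0,1\}^N$ with at least $N/10$ nonzero entries and $|\langle z,v_j\rangle|\le t$ for all $j$.

Let us apply this in the obvious way, with one vector for each pair: $v_{uv}=\big(w_i\langle h_i,e_u-e_v\rangle^2/d(u,v)\big)_i$. While $d_w\le2d$, the computation above gives $\|v_{uv}\|^2\le\frac{2n}N\cdot4$, so the sum over pairs is $O(n^3/N)$, and we may take $t=O(n^{3/2}/N)$. The error per round now decays like $1/N$ instead of $1/\sqrt N$; summing over rounds and setting $t\approx\varepsilon$ gives $N=O(n^{3/2}/\varepsilon)$. The dependence on $\varepsilon$ is right, but the power of $n$ is not.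

This route stops here, because the sum over pairs can really be that large. In $K_n$, split each singleton cut into $N/n$ equal copies, each of weight $1/N$. The vector $v_{uv}$ has $2N/n$ nonzero entries, each equal to $\frac{1/N}{2/n}=\frac n{2N}$, so $\|v_{uv}\|^2=\frac n{2N}$, and the sum over pairs is $\frac{n^2(n-1)}{4N}$.

The same example shows the waste. All $\binom n2$ vectors $e_u-e_v$ are differences of only $n-1$ vectors $e_v-e_o$, for a fixed vertex $o$. With $f_v=(e_v-e_o)/\sqrt{2/n}$, consider the vectors $v_{fg}=(w_i\langle h_i,f\rangle\langle h_i,g\rangle)_i$ for all pairs $f,g$ in this list. Controlling $\langle z,v_{fg}\rangle$ controls (2), as one sees by expanding the square. There are still about $n^2$ vectors, but their squared lengths have a sum that factors: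
$$\sum_{f,g}\|v_{fg}\|^2=\sum_i\Big(w_i\sum_f\langle h_i,f\rangle^2\Big)^2.\tag{3}$$
For a copy of the cut $\{v\}$ with $v\ne o$, the bracket is $\frac1N\cdot\frac n2$. So if we leave the $N/n$ copies of $\{o\}$ alone, (3) is at most $\frac{n^2}{4N}$. That is a factor of about $n$ better, which is $\sqrt n$ in $t$.

So for a general metric $d$ we want a list $\mathcal F$ of $O(n)$ vectors $f=(e_a-e_b)/\sqrt\Delta$ with $d(a,b)\le\Delta$ (this normalization keeps $\sum_iw_i\langle h_i,f\rangle^2=d_w(a,b)/\Delta$ bounded) such that each $e_u-e_v$ is $\sum_fc_ff$ with $(\sum_f|c_f|)^2\lesssim d(u,v)$. The square root in $\sum|c_f|\lesssim\sqrt{d(u,v)}$ is the whole difficulty. Consider $V=\{1,\dots,n\}$ with $d(i,j)=|i-j|$.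

* With $f=e_{i+1}-e_i$, the expansion of $e_n-e_1$ is unique and has $\sum|c_f|=n-1$, but $\sqrt d=\sqrt{n-1}$. Long pairs fail.
* Let $n$ be a power of $2$, take dyadic intervals, and join the minimum of each interval to the minimum of its parent, with $\Delta$ at least the diameter of the parent. Now $e_n-e_1$ is cheap, as the scales form a geometric series. But these $n-1$ vectors form a tree, so expansions are unique, and that of $e_{n/2}-e_{n/2+1}$ uses the top edge joining $n/2+1$ to $1$, with coefficient at least $\sqrt{n-1}$ instead of $1$. Short pairs that straddle a high boundary fail.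

The cure is to use hierarchical partitions, to discard the points near boundaries, and to treat the discarded points again with a fresh partition. The total stays $O(n)$ if each round handles half of the points. The price is a logarithm in the constant.

## 3. Hierarchical partitions in which half of the points are far from every boundary

From here to the end of Section 6, $d$ is the metric of Theorem 1, $J=\lceil\log_2n\rceil\ge1$, and $B(x,r)$ is the closed ball for $d$. In this section and the next only the metric property of $d$ is used.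

**Lemma 1.** Let $X\subseteq V$, $|X|=m\ge2$. There are $\Delta_0>0$, $\Delta_\ell=2^{-\ell}\Delta_0$, successively refining partitions $\mathcal P_0=\{X\},\mathcal P_1,\dots,\mathcal P_T$ of $X$, and $Z^*\subseteq X$ with $|Z^*|\ge m/2$, such that

* clusters of $\mathcal P_\ell$ have diameter $\le\Delta_\ell$, and $\mathcal P_T$ consists of singletons;
* if $u\in Z^*$, $v\in X\setminus\{u\}$, and $\ell$ is the largest index such that $u,v$ lie in one cluster of $\mathcal P_\ell$, then $d(u,v)\ge\Delta_\ell/(16J)$.

In the dyadic example on a line, the second property fails for $u=n/2$, $v=n/2+1$ when $n$ is large, and such $u$ must be left out of $Z^*$. Note that $v$ need not be in $Z^*$: a good point is far from *everything* that is cut off from it.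

The plan: refine one scale at a time, carrying along a set $Z$ of points that are still good. Losing a constant fraction of $Z$ at every scale would be fatal, since the number of scales is not bounded in terms of $n$. So we measure the loss against how much the local crowding of $Z$ drops from one scale to the next. For nonempty $Z$ let
$$\beta(Z,r)=\max_{u\in Z}|Z\cap B(u,r)|\ge1.$$
It is monotone in $Z$ and in $r$.

**Step 1. One scale.** This step splits a single cluster $Y$ and records what is lost. The claim is: *let $Z\subseteq Y\subseteq X$, $\Delta>0$, $\tau=\Delta/(16J)$. There are a partition of $Y$ into clusters of diameter $\le\Delta/2$ and $Z'\subseteq Z$ with*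
$$u\in Z',\ v\in Y,\ d(u,v)<\tau\ \Longrightarrow\ u,v\text{ are in the same cluster};\tag{4}$$
$$\sum_P|Z'\cap P|\,\beta(Z'\cap P,\Delta/8)^{-1/J}\ \ge\ |Z|\,\beta(Z,\Delta/4)^{-1/J},\tag{5}$$
*where $P$ runs over the clusters and empty sets contribute $0$.*

We carve balls one after another. Put $\rho_j=\Delta/8+2j\tau$ for $0\le j\le J$, so $\rho_0=\Delta/8$ and $\rho_J=\Delta/4$. Start with $U_1=Y$, $Z_1=Z$. While $Z_i\ne\emptyset$, choose $c_i\in Z_i$ maximizing $|Z_i\cap B(c_i,\Delta/8)|$ and let $b_j=|Z_i\cap B(c_i,\rho_j)|\ge1$. The product of the $J$ ratios $b_{j+1}/b_j$, $0\le j<J$, is $b_J/b_0$, so some $j<J$ has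
$$b_{j+1}/b_j\le(b_J/b_0)^{1/J}.\tag{6}$$
Fix it and set
$$P_i=U_i\cap B(c_i,\rho_j+\tau),\quad Z_i'=Z_i\cap B(c_i,\rho_j),\quad U_{i+1}=U_i\setminus P_i,\quad Z_{i+1}=Z_i\setminus B(c_i,\rho_{j+1}).$$
So the cluster is cut at radius $\rho_j+\tau$, and the points of $Z_i$ within $\tau$ of that radius, on either side, are given up: those at distance in $(\rho_j,\rho_{j+1}]$ from $c_i$ belong neither to $Z_i'$ nor to $Z_{i+1}$. Since $\rho_{j+1}>\rho_j+\tau$, the inclusion $Z_{i+1}\subseteq U_{i+1}$ persists. The process stops because $c_i\notin Z_{i+1}$. Whatever remains of $U$ at the end is split into singletons. Let $Z'=\bigcup_iZ_i'$. As $Z_i'\subseteq P_i$ and the clusters are disjoint, $Z'\cap P_i=Z_i'$, and the final singletons contain no point of $Z'$. The diameter of $P_i$ is at most $2(\rho_j+\tau)\le2\rho_J=\Delta/2$.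

*Proof of (4).* Let $u\in Z_i'$, $d(u,v)<\tau$, $v\in Y$. Suppose $v\notin U_i$. Then $v\in P_{i'}$ for some $i'<i$, and with $j'$ the index chosen in round $i'$, $d(c_{i'},v)\le\rho_{j'}+\tau$. But $u\in Z_i\subseteq Z_{i'+1}$ gives $d(c_{i'},u)>\rho_{j'+1}=\rho_{j'}+2\tau$. Hence $d(u,v)>\tau$, a contradiction. So $v\in U_i$, and $d(c_i,v)\le d(c_i,u)+d(u,v)<\rho_j+\tau$ puts $v$ in $P_i$, the cluster of $u$.

*Proof of (5).* By the choice of $c_i$, $\beta(Z_i',\Delta/8)\le\beta(Z_i,\Delta/8)=b_0$. By (6), $|Z_i'|=b_j\ge b_{j+1}(b_0/b_J)^{1/J}$. Also $b_J\le\beta(Z,\Delta/4)$. Therefore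
$$|Z_i'|\,\beta(Z_i',\Delta/8)^{-1/J}\ge b_j\,b_0^{-1/J}\ge b_{j+1}b_J^{-1/J}\ge b_{j+1}\,\beta(Z,\Delta/4)^{-1/J}.$$
The number $b_{j+1}$ of round $i$ is $|Z_i\setminus Z_{i+1}|$, and these sum to $|Z|$ over the rounds, because the process ends with an empty set. (If $Z=\emptyset$, all clusters are singletons and both sides are $0$.) This proves the claim.

**Step 2. All scales.** This step iterates the claim and shows that the losses telescope. Let $\Delta_0\ge\operatorname{diam}X>0$, $\mathcal P_0=\{X\}$, $Z_{(0)}=X$. Given $\mathcal P_\ell$ and $Z_{(\ell)}$, apply the claim in each $Y\in\mathcal P_\ell$ with $Z=Z_{(\ell)}\cap Y$ and $\Delta=\Delta_\ell$. Collect the clusters, of diameter $\le\Delta_\ell/2=\Delta_{\ell+1}$, into $\mathcal P_{\ell+1}$, and the sets $Z'$ into $Z_{(\ell+1)}\subseteq Z_{(\ell)}$. Stop at the first $T$ with $\Delta_T<\min_{x\ne y}d(x,y)$; then $\mathcal P_T$ consists of singletons. Put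
$$\Phi_\ell=\sum_{Y\in\mathcal P_\ell}|Z_{(\ell)}\cap Y|\,\beta(Z_{(\ell)}\cap Y,\Delta_\ell/4)^{-1/J}$$
(empty intersections contribute $0$). Since $\Delta_\ell/8=\Delta_{\ell+1}/4$, summing (5) over $Y\in\mathcal P_\ell$ gives $\Phi_{\ell+1}\ge\Phi_\ell$. Let $Z^*=Z_{(T)}$. As $\beta\ge1$, $\beta(X,\cdot)\le m$, and $m\le n\le2^J$,
$$|Z^*|\ge\Phi_T\ge\Phi_0\ge m\cdot m^{-1/J}\ge m/2.$$

**Step 3. Separation.** This checks the second property. Let $u\in Z^*$, $v\ne u$, and let $\ell$ be the last level at which they share a cluster $Y$; $\ell<T$ since $\mathcal P_T$ is made of singletons. They are separated when $Y$ is split, and $u\in Z^*\subseteq Z_{(\ell+1)}$. So (4) with $\Delta=\Delta_\ell$ forbids $d(u,v)<\Delta_\ell/(16J)$. $\square$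

## 4. A list of $2n$ generators with square-root cost

**Lemma 2.** There is a finite list $\mathcal F$ of at most $2n$ vectors of $\mathbb R^V$, each of the form $f=(e_a-e_b)/\sqrt\Delta$ with $d(a,b)\le\Delta$, such that for all $u\ne v$ one can write $e_u-e_v=\sum_{f\in\mathcal F}c_ff$ with $\sum_f|c_f|\le28\sqrt{J\,d(u,v)}$.

**Step 1. The list.** Here we build $\mathcal F$ and count it. Let $X_0=V$. While $|X_s|\ge2$, apply Lemma 1 to $X_s$, call the resulting set $Z_s^*$, and let $X_{s+1}=X_s\setminus Z_s^*$, so that $|X_{s+1}|\le|X_s|/2$. Fix a linear order on $V$ and let $x_Y=\min Y$ for every cluster $Y$. For each stage $s$ and all clusters $C\subseteq Y$ with $C\in\mathcal P_{k+1}$, $Y\in\mathcal P_k$ and $x_C\ne x_Y$, put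
$$\frac{e_{x_C}-e_{x_Y}}{\sqrt{\Delta_k}}$$
into $\mathcal F$ (partitions and scales are those of stage $s$). The normalization is right: $d(x_C,x_Y)\le\operatorname{diam}Y\le\Delta_k$.

How many are there? If $w$ is the minimum of its level-$k$ cluster, it is also the minimum of its level-$(k+1)$ cluster, which is a smaller set containing $w$. So as $k$ grows, $w$ changes at most once from "not the minimum" to "the minimum", and there is at most one pair $(C,Y)$ with $x_C=w\ne x_Y$. Stage $s$ contributes at most $|X_s|\le n2^{-s}$ vectors, and the total is at most $\sum_sn2^{-s}\le2n$. The number of levels $T$ plays no role.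

**Step 2. The expansions.** Now we write $e_u-e_v$ cheaply. Let $s$ be the first stage with $\{u,v\}\cap Z_s^*\ne\emptyset$. It exists because the process ends with at most one point left, and both $u,v$ lie in $X_s$. Let $\ell$ be the largest level of stage $s$ at which $u,v$ share a cluster, and $Y$ this cluster. As one of $u,v$ is in $Z_s^*$, Lemma 1 gives $\Delta_\ell\le16J\,d(u,v)$. Let $Y_k$ be the level-$k$ cluster of $u$, so $Y_T=\{u\}$ and $Y_\ell=Y$. Then
$$e_u-e_{x_Y}=\sum_{k=\ell}^{T-1}\big(e_{x_{Y_{k+1}}}-e_{x_{Y_k}}\big),$$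
and each nonzero term is $\sqrt{\Delta_k}$ times a member of $\mathcal F$. The coefficients sum to at most
$$\sum_{k\ge\ell}\sqrt{\Delta_k}=\sqrt{\Delta_\ell}\sum_{i\ge0}2^{-i/2}=(2+\sqrt2)\sqrt{\Delta_\ell}.$$
The same holds for $v$, with the same $x_Y$. Subtracting, $e_u-e_v$ has coefficients with absolute sum at most $2(2+\sqrt2)\sqrt{16J\,d(u,v)}=8(2+\sqrt2)\sqrt{J\,d(u,v)}\le28\sqrt{J\,d(u,v)}$. $\square$

## 5. Partial coloring by counting roundings

**Lemma 3.** Let $v_1,\dots,v_m\in\mathbb R^N$ and $t>0$ with $\sum_j\|v_j\|_2^2\le Nt^2/24$. There is $z\in\{-1,0,1\}^N$ with at least $N/10$ nonzero coordinates and $|\langle z,v_j\rangle|\le t$ for all $j$.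

The idea is the pigeonhole principle: find many sign vectors $x$ with the same rounded values of all $\langle x,v_j\rangle/(2t)$, pick two that are far apart, and take half their difference. "Many" is measured with the binary entropy $H(Y)=\sum_yp_y\log_2(1/p_y)$ of a random variable $Y$ with $\Pr(Y=y)=p_y$. Recall that $H(Y_1,\dots,Y_m)\le\sum_jH(Y_j)$, and Gibbs' inequality: for any probability distribution $Q$ (positive where $p$ is), $H(Y)\le\sum_yp_y\log_2(1/Q(y))$, because $\sum_yp_y\log_2(Q(y)/p_y)\le\log_2\sum_yQ(y)\le0$ by Jensen (sums over $p_y>0$).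

**Step 1. Each rounded value has small entropy.** This is the only estimate in the lemma. Let $x$ be uniform in $\{\pm1\}^N$ and $Y_j=\lfloor\langle x,v_j\rangle/(2t)+\frac12\rfloor$. With $q=\|v_j\|^2/t^2$, the claim is
$$H(Y_j)\le12q.\tag{7}$$
If $q=0$ then $Y_j=0$. Let $q>0$ and drop the index $j$. If $|Y|\ge k\ge1$ then $|\langle x,v\rangle|/(2t)\ge k-\frac12$, so
$$|Y|\ge k\ge1\ \Longrightarrow\ |\langle x,v\rangle|\ge(2k-1)t\ge kt.\tag{8}$$
For $a\in(0,1)$, $Q(k)=\frac{1-a}{1+a}a^{|k|}$ is a probability distribution on $\mathbb Z$, as $1+\frac{2a}{1-a}=\frac{1+a}{1-a}$. Gibbs' inequality gives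
$$H(Y)\le\log_2\tfrac{1+a}{1-a}+\mathbb E|Y|\,\log_2\tfrac1a.\tag{9}$$

*Case $q\ge1$.* By (8), $|Y|\le|\langle x,v\rangle|/t$, so $\mathbb E|Y|\le\big(\mathbb E\langle x,v\rangle^2\big)^{1/2}/t=\sqrt q\le q$. With $a=\frac12$, (9) gives $H(Y)\le\log_23+q\le3q$.

*Case $q<1$.* Take $a=q/4\le\frac14$. Since $\operatorname{artanh}a=\sum_{k\ge0}\frac{a^{2k+1}}{2k+1}\le\frac a{1-a^2}$,
$$\log_2\tfrac{1+a}{1-a}=\tfrac2{\ln2}\operatorname{artanh}a\le\tfrac2{\ln2}\cdot\tfrac{a}{1-a^2}\le\tfrac2{\ln2}\cdot\tfrac{16}{15}\cdot\tfrac q4\le0.77q.$$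
Hoeffding's inequality $\Pr(|\langle x,v\rangle|\ge s)\le2e^{-s^2/(2\|v\|^2)}$ with (8) gives $\Pr(|Y|\ge k)\le2e^{-k^2/(2q)}$. Hence, using $q<1$ in the exponents,
$$\mathbb E|Y|=\sum_{k\ge1}\Pr(|Y|\ge k)\le2e^{-1/(2q)}\sum_{k\ge1}e^{-(k^2-1)/2}\le2.5\,e^{-1/(2q)};$$
the last sum is $1+e^{-1.5}+e^{-4}+\dots<1.25$. As $y^2e^{-y}\le4e^{-2}$ for $y>0$, taking $y=1/(2q)$ gives $e^{-1/(2q)}\le16e^{-2}q^2\le2.17q^2$. The function $q\log_2(4/q)$ has derivative $\log_2(4/q)-\frac1{\ln2}\ge2-1.45>0$ on $(0,1]$, so it is at most its value $2$ at $q=1$. Therefore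
$$\mathbb E|Y|\log_2(4/q)\le2.5\cdot2.17\,q\cdot q\log_2(4/q)\le10.9q,$$
and (9) gives $H(Y)\le0.77q+10.9q\le12q$. This proves (7).

**Step 2. Many sign vectors with the same roundings.** We now use the pigeonhole principle. By subadditivity and (7), $H(Y_1,\dots,Y_m)\le12\sum_j\|v_j\|^2/t^2\le N/2$. Entropy is the average of $\log_2(1/p_y)$, so some value of $(Y_1,\dots,Y_m)$ has probability at least $2^{-N/2}$. So there is a set $\mathcal A\subseteq\{\pm1\}^N$ with $|\mathcal A|\ge2^{N/2}$ on which all $Y_j$ are constant.

**Step 3. Two of them are far apart.** This gives many nonzero coordinates. Suppose all pairs in $\mathcal A$ differed in fewer than $N/10$ coordinates. Then $\mathcal A$ would lie in a Hamming ball of radius at most $N/10$ around one of its members. With $h$ the binary entropy function, $h(\alpha)=\alpha\log_2\frac1\alpha+(1-\alpha)\log_2\frac1{1-\alpha}$, such a ball has at most $2^{h(0.1)N}$ points: for $\alpha\le\frac12$,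
$$1\ge\sum_{i\le\alpha N}\binom Ni\alpha^i(1-\alpha)^{N-i}\ge\alpha^{\alpha N}(1-\alpha)^{(1-\alpha)N}\sum_{i\le\alpha N}\binom Ni.$$
But $h(0.1)<0.47$, so $|\mathcal A|\le2^{0.47N}<2^{N/2}$, a contradiction. So pick $x,x'\in\mathcal A$ differing in at least $N/10$ coordinates and let $z=(x-x')/2\in\{-1,0,1\}^N$. Since $Y_j$ agrees at $x$ and $x'$, the numbers $\langle x,v_j\rangle/(2t)$ and $\langle x',v_j\rangle/(2t)$ differ by less than $1$, so $|\langle z,v_j\rangle|\le t$. $\square$

## 6. Rounds of size $1/N$: proof of Theorem 1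

Fix $\mathcal F$ from Lemma 2 for the *original* metric $d$. It stays the same in all rounds.

**Step 1. One round.** This step removes a fixed fraction of the support at a relative cost $O(Jn/N)$. Suppose the current weights $w$ have support of size $N$, and $d_w\le2d$. For $i$ in the support let
$$\tau_i=w_i\sum_{f\in\mathcal F}\langle h_i,f\rangle^2.$$
For $f=(e_a-e_b)/\sqrt\Delta$ we have $\sum_iw_i\langle h_i,f\rangle^2=d_w(a,b)/\Delta\le2d(a,b)/\Delta\le2$, so $\sum_i\tau_i\le2|\mathcal F|\le4n$. Fewer than $N/2$ indices can have $\tau_i>8n/N$. Hence the set $A$ of support indices with $\tau_i\le8n/N$ has $N'=|A|>N/2$. We will put signs only on $A$.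

For $f,g\in\mathcal F$ let $v_{fg}=(w_i\langle h_i,f\rangle\langle h_i,g\rangle)_{i\in A}\in\mathbb R^A$. The sum of squares factors as in (3):
$$\sum_{f,g}\|v_{fg}\|^2=\sum_{i\in A}w_i^2\Big(\sum_f\langle h_i,f\rangle^2\Big)\Big(\sum_g\langle h_i,g\rangle^2\Big)=\sum_{i\in A}\tau_i^2\le N'\,\frac{64n^2}{N^2}\le\frac{N't^2}{24},\qquad t=\frac{40n}N,$$
because $1600/24>64$. Lemma 3, in dimension $N'$, gives $z\in\{-1,0,1\}^A$ with at least $N'/10$ nonzero entries and $|\langle z,v_{fg}\rangle|\le t$ for all $f,g$. Replacing $z$ by $-z$ if needed, at least $N'/20$ entries equal $-1$. Replace $w_i$ by $w_i(1+z_i)\ge0$ for $i\in A$. The new support has size at most $N-N'/20\le\frac{39}{40}N$.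

By how much has $d_w(u,v)$ changed, for $u\ne v$? Write $e_u-e_v=\sum_fc_ff$ as in Lemma 2. Then $h_i(u)-h_i(v)=\sum_fc_f\langle h_i,f\rangle$, and expanding the square,
$$\Big|\sum_{i\in A}z_iw_i(h_i(u)-h_i(v))^2\Big|=\Big|\sum_{f,g}c_fc_g\langle z,v_{fg}\rangle\Big|\le\Big(\sum_f|c_f|\Big)^2t\le784J\,d(u,v)\cdot\frac{40n}N.$$
So one round changes $d_w$ by at most
$$31360\,\frac{Jn}N\,d(u,v).\tag{10}$$
This is where the square-root cost in Lemma 2 is used: its square is $O(J\,d(u,v))$.

**Step 2. All rounds.** Here we add up the changes and normalize. Start from the given representation, where $d_w=d$, and perform rounds as long as the support exceeds $N^*=4\cdot10^6Jn/\varepsilon$. Let $N_0>N_1>\dots>N_K>N^*$ be the support sizes at which rounds are performed. Since $N_{k+1}\le\frac{39}{40}N_k$,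
$$\sum_k\frac1{N_k}\le\frac1{N_K}\sum_{i\ge0}\Big(\frac{39}{40}\Big)^i=\frac{40}{N_K}\le\frac{40}{N^*}.$$
By (10) the accumulated change is at most $31360\cdot40\cdot\frac{Jn}{N^*}\,d=\frac{1254400}{4\cdot10^6}\,\varepsilon d\le\frac\varepsilon3d$. The same bound holds for the rounds performed up to any moment, so by induction $d_w\le2d$ throughout, and each round is legitimate. At the end the support is at most $N^*$ and
$$\big(1-\tfrac\varepsilon3\big)d\le d_w\le\big(1+\tfrac\varepsilon3\big)d.$$
Divide the weights by $1-\frac\varepsilon3$. For $\varepsilon\in(0,1)$ we have $\frac{1+\varepsilon/3}{1-\varepsilon/3}\le1+\varepsilon$, since $(1+\varepsilon)(1-\frac\varepsilon3)-(1+\frac\varepsilon3)=\frac{\varepsilon-\varepsilon^2}3\ge0$. This proves Theorem 1, and with it the Corollary: Conjecture 1.3.3 is true. $\square$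

## 7. A block that forces one cut for each edge of $K_{p,p}$

Now Theorem 2. We want a graph on about $2p$ vertices, with $p\approx1/\varepsilon$, which needs about $p^2$ cuts. If $S$ ranges over cuts not containing a base vertex $o$, then
$$\tfrac12\big(\delta_S(o,x)+\delta_S(o,y)-\delta_S(x,y)\big)=1\text{ if }x,y\in S,\text{ and }0\text{ otherwise}\qquad(x\ne y).\tag{11}$$
So the quantity $\frac12(d(o,x)+d(o,y)-d(x,y))$ measures the total weight of cuts having $x,y$ together on the side away from $o$. We arrange it to be relatively large exactly for the edges of $K_{p,p}$. A cut with many vertices on its side then contains many same-side pairs, for which there is little room. So most of the weight must sit on the doubletons $\{a_i,b_j\}$.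

**Step 1. The block.** We compute its resistances exactly. For $p\ge1$ let $H$ have vertices $o$, $L=\{a_1,\dots,a_p\}$, $R=\{b_1,\dots,b_p\}$, with conductance $1$ on each $a_ib_j$ and $9p$ on each edge from $o$ to $L\cup R$. Each vertex other than $o$ has total conductance $10p=:a$, so the Laplacian grounded at $o$ is $aI-A$, with $A$ the adjacency matrix of $K_{p,p}$. Here $A^2$ has entries $p$ on same-side pairs (including the diagonal) and $0$ on cross pairs (one index in $L$, one in $R$), and $A^3=p^2A$. The norm of $A$ is $p<a$, so the inverse is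
$$\Gamma=\frac1a\sum_{k\ge0}\frac{A^k}{a^k}=\frac1aI+\frac{A}{a^2-p^2}+\frac{A^2}{a(a^2-p^2)},$$
the odd and the even powers being geometric series of ratio $p^2/a^2$. Reading off the entries:

* cross entries are $g:=\frac1{a^2-p^2}=\frac1{99p^2}$;
* same-side off-diagonal entries are $\frac pag=0.1g$;
* diagonal entries are $D:=\frac1a+\frac pag=\frac1{10p}+\frac1{990p^2}\le\frac{0.1011}p$.

With potentials grounded at $o$, a unit current from $x$ to $y$ has potential $\Gamma(e_x-e_y)$, and from $x$ to $o$ it has $\Gamma e_x$. So for distinct $x,y\ne o$,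
$$R_H(o,x)=\Gamma_{xx}=D,\qquad R_H(x,y)=\Gamma_{xx}+\Gamma_{yy}-2\Gamma_{xy}\le2D,\qquad\tfrac12\big(R_H(o,x)+R_H(o,y)-R_H(x,y)\big)=\Gamma_{xy}.$$
Moreover, if $\varepsilon p\le\frac1{400}$, then
$$\varepsilon D\le\frac{0.1011\,\varepsilon p}{p^2}\le\frac{0.000253}{p^2}\le0.03g.\tag{12}$$
For $p=1$ one can check all this against (1): $\kappa=9\cdot9+9+9=99$, the two-component forests are the single edges, and $R_H=\frac1{99}\big(\delta_{\{a_1,b_1\}}+9\delta_{\{a_1\}}+9\delta_{\{b_1\}}\big)$, so $R_H(o,a_1)=\frac{10}{99}=D$ and $R_H(a_1,b_1)=\frac{18}{99}=2D-2g$.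

**Step 2. The graph.** One block has $2p+1$ vertices. We fill up to $n$ vertices with blocks at very different scales, so that cuts serving different blocks are different cuts. Let $p=\lfloor1/(400\varepsilon)\rfloor$. From $\varepsilon\le\frac1{400}$ we get $p\ge1$, and from $\varepsilon\ge\frac1{200(n-1)}$ we get $2p\le n-1$. Let $k=\lfloor(n-1)/(2p)\rfloor\ge1$. Take copies $H_1,\dots,H_k$ of $H$, glue them at the common vertex $o$, and multiply all resistances of $H_t$ by $\Lambda^t$, where $\Lambda\ge\max(2,800pD/g)$. That uses $1+2pk\le n$ vertices; attach the remaining ones by pendant edges of conductance $1$ at $o$.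

If $x,y\in H_t$, take the potential of a unit current from $x$ to $y$ in $H_t$ and extend it to all other vertices by its value at $o$. Then no current flows outside $H_t$, so this is a valid potential for the whole graph. Hence effective resistances between vertices of $H_t$ are $\Lambda^tR_H$. Let $R$ denote the effective resistance of the whole graph.

Suppose a nonnegative combination of cuts $(1+\varepsilon)$ approximates $R$. Restrict it to $\bigcup_tH_t$; this does not increase the number of distinct cuts. Replace each cut set by its complement if it contains $o$, drop zero weights and empty sets, and merge equal sets. So we have $d=\sum_Sw_S\delta_S$ with $R\le d\le(1+\varepsilon)R$ on $\bigcup_tH_t$, with distinct nonempty $S\not\ni o$. Let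
$$t(S)=\min\{t:S\cap H_t\ne\emptyset\},\qquad\mathcal S_t=\{S:t(S)=t\}.$$
The classes $\mathcal S_t$ are disjoint. We show $|\mathcal S_t|\ge p^2/2$ for each $t$; fix $t$.

**Step 3. What the cuts in $\mathcal S_t$ must provide.** Here we translate the approximation into pair constraints. A cut with $t(S)<t$ separates $o$ from some $x\in H_s\setminus o$ with $s<t$. So the total weight of such cuts is at most
$$\sum_{s<t}\ \sum_{x\in H_s\setminus o}d(o,x)\le\sum_{s<t}2p\cdot2\Lambda^sD\le8pD\Lambda^{t-1}\le0.01g\Lambda^t,$$
using $1+\varepsilon\le2$, then $\sum_{s<t}\Lambda^s\le2\Lambda^{t-1}$ (as $\Lambda\ge2$), then the choice of $\Lambda$. Write $\tilde w_S=\Lambda^{-t}w_S$ and, for distinct $x,y\in H_t\setminus o$,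
$$\gamma_{xy}=\sum_{S\in\mathcal S_t,\ x,y\in S}\tilde w_S.$$
By (11), $\Lambda^{-t}\cdot\frac12(d(o,x)+d(o,y)-d(x,y))$ is the normalized weight of *all* cuts with $x,y\in S$. Put $\eta=\Lambda^{-t}(d-R)$, so $0\le\eta\le\varepsilon R_H$ on $H_t$. The quantity differs from $\Gamma_{xy}$ by $\frac12(\eta(o,x)+\eta(o,y)-\eta(x,y))$, which lies between $-\frac12\varepsilon\cdot2D$ and $\frac12\cdot2\varepsilon D$, hence is at most $\varepsilon D\le0.03g$ in absolute value by (12), applicable since $\varepsilon p\le\frac1{400}$. Only cuts with $t(S)\le t$ meet $H_t$, and those with $t(S)<t$ have normalized weight at most $0.01g$ in total. So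
$$0.96g\le\gamma_{xy}\le1.03g\ \text{ for cross pairs},\qquad\gamma_{xy}\le0.13g\ \text{ for same-side pairs}.\tag{13}$$

**Step 4. Most of the weight sits on doubletons.** This is the counting that forces many cuts. For $S\in\mathcal S_t$ let $\alpha,\beta$ be the numbers of its points in the copies of $L$ and $R$ in $H_t$. Sum (13) over the $p^2$ cross pairs and over the $2\binom p2\le p^2$ same-side pairs:
$$\sum_{S\in\mathcal S_t}\tilde w_S\,\alpha\beta\ge0.96gp^2,\qquad\sum_{S\in\mathcal S_t}\tilde w_S\Big[\binom\alpha2+\binom\beta2\Big]\le0.13gp^2.\tag{14}$$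
If $\alpha,\beta\ge1$ and $\alpha+\beta\ge3$, then
$$\alpha\beta\le2\Big[\binom\alpha2+\binom\beta2\Big],\qquad\text{i.e.}\qquad\alpha^2+\beta^2-\alpha\beta\ge\alpha+\beta.$$
Indeed the left side of the second form is $(\alpha+\beta)^2-3\alpha\beta\ge(\alpha+\beta)^2/4$, which suffices if $\alpha+\beta\ge4$; and for $\{\alpha,\beta\}=\{1,2\}$ it reads $3\ge3$. So by the second part of (14) these cuts contribute at most $0.26gp^2$ to the first sum. Cuts with $\alpha\beta=0$ contribute nothing. What is left are the cuts with $\alpha=\beta=1$, that is $S\cap H_t=\{a_i,b_j\}$, and their total $\tilde w$-weight is at least $0.70gp^2$. For each $(i,j)$ the cuts with $S\cap H_t=\{a_i,b_j\}$ have total weight at most $\gamma_{a_ib_j}\le1.03g$. So at least $\frac{0.70}{1.03}p^2>\frac{p^2}2$ pairs $(i,j)$ occur, and different pairs belong to different cuts. Hence $|\mathcal S_t|\ge p^2/2$.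

**Step 5. The total.** We sum over blocks. As $\lfloor y\rfloor\ge y/2$ for $y\ge1$, we have $k\ge\frac{n-1}{4p}$ and $p\ge\frac1{800\varepsilon}$. The number of distinct cuts is at least
$$k\cdot\frac{p^2}2\ge\frac{(n-1)p}8\ge\frac{n-1}{6400\,\varepsilon}.$$
If $\varepsilon<\varepsilon_0:=\frac1{200(n-1)}$, then a $(1+\varepsilon)$ approximation is also a $(1+\varepsilon_0)$ approximation, and $\varepsilon_0\le\frac1{400}$ because $n\ge3$. So for the graph belonging to $\varepsilon_0$ at least $\frac{n-1}{6400\varepsilon_0}=\frac{(n-1)^2}{32}$ cuts are needed. $\square$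

**Remark 1.** At $\varepsilon=\varepsilon_0$ with $n$ odd, $p=(n-1)/2$ and $k=1$. There are no leftover vertices, and no scaling is needed, as there are no earlier blocks. The example then has integer conductances: it is an unweighted multigraph, with $9p$ parallel edges from $o$ to each other vertex.

**Remark 2.** For weighted graphs, with $n\ge3$ and $\varepsilon\le1/400$, the optimal worst-case number of cuts thus lies between $\Omega(\min\{n/\varepsilon,\,n^2\})$ and $O(\min\{n\log n/\varepsilon,\ n/\varepsilon^2,\ n^2\})$.
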